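\title{Asymptotic word metrics on stratified nilpotent groups: the square-root bound holds up to step four and fails from step five on}

\begin{abstract}
Let $\Gamma$ be a lattice in a stratified nilpotent Lie group, and let $d_1,d_2$ be word metrics on $\Gamma$ with $d_1/d_2\to1$ at infinity. The modified Burago--Margulis conjecture asserts that $|d_1-d_2|=O(d_1^{1/2})$. We prove this for groups of step at most $4$, where the exponent $\frac12$ is optimal in steps $2,3,4$, and we disprove it in every step $r\ge5$: in the free nilpotent group of step $r$ on three generators there are two such metrics that differ by at least $\frac1{21}d_1^{5/9}$ along a sequence tending to infinity. The obstruction is an iterated integral of order five, which forces area to be spread evenly along a word.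
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Gamma$ be a group with a finite symmetric generating set $S$. The word metric
\[
d_S(\gamma,\gamma')=\min\{n:\ \gamma^{-1}\gamma'=s_1\cdots s_n,\ s_i\in S\}
\]
is left invariant, so it is determined by the word length $d_S(\gamma)=d_S(\mathrm{id},\gamma)$. Given two such sets $S_1,S_2$, write $d_i=d_{S_i}$. Each generator in one set is a word of bounded length in the other, so $C^{-1}d_1\le d_2\le Cd_1$. We call $d_1$ and $d_2$ \emph{asymptotic} if $d_1(\gamma)/d_2(\gamma)\to1$ as $\gamma\to\infty$, that is, as $\gamma$ leaves every finite subset of $\Gamma$. By definition this says $|d_1-d_2|=o(d_1)$. Does the structure of the group force a better bound?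

We study this question for lattices in stratified groups. A \emph{stratified Lie group} is a connected, simply connected nilpotent Lie group $G$ whose Lie algebra has a grading
\[
\mathfrak g=V_1\oplus V_2\oplus\dots\oplus V_r,\qquad [V_1,V_i]=V_{i+1}\ \ (1\le i<r),\qquad [V_1,V_r]=0 ;
\]
it has \emph{step} $r$ if $V_r\neq0$. A \emph{lattice} is a discrete subgroup $\Gamma$ with $G/\Gamma$ of finite volume; for nilpotent $G$ this is the same as $G/\Gamma$ being compact, and then $\Gamma$ is finitely generated. Two examples show what to expect.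

\begin{example}[step one]\label{ex:Z}
Let $\Gamma=\mathbb Z\subset\mathbb R$, $S_1=\{\pm1,\pm3\}$ and $S_2=\{\pm1,\pm2,\pm3\}$. Both word lengths of $m$ equal $|m|/3+O(1)$, so the metrics are asymptotic and their difference is bounded. The difference does not tend to $0$: we have $d_2(3k+2)=k+1$, whereas $d_1(3k+2)=k+2$, because at least $k+1$ letters are needed and a sum of $k+1$ odd numbers does not have the parity of $3k+2$.
\end{example}

\begin{example}[step two]\label{ex:heis}
The group $H_{\mathbb R}$ of real upper triangular unipotent $3\times3$ matrices is stratified of step $2$, with $V_1$ spanned by the matrix units $E_{12},E_{23}$ and $V_2$ by $E_{13}$. Its integer points form a lattice $H$, generated by $a=\mathrm{Id}+E_{12}$ and $b=\mathrm{Id}+E_{23}$. Read a word in $a^{\pm1},b^{\pm1}$ from left to right and let $A,B,\Lambda$ be the entries of the partial product in positions $(1,2)$, $(2,3)$, $(1,3)$. A letter $a^{\pm1}$ changes $A$ by $\pm1$; a letter $b^{\pm1}$ changes $B$ by $\pm1$ and $\Lambda$ by $\pm A$. Thus $\Lambda=\int A\,dB$ along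 the lattice path $(A,B)$, which for a closed path is the signed area that it encloses. In particular $z=aba^{-1}b^{-1}=\mathrm{Id}+E_{13}$ is central and $a^kb^ka^{-k}b^{-k}=z^{k^2}$. Along a word of length $q$ we have $|A|\le q$ and hence $|\Lambda|\le q^2$, so the word length $d_H$ with respect to $\{a,b\}^{\pm1}$ satisfies $d_H(z^n)\ge\sqrt n$.

Now let $\Gamma=H\times\langle t\rangle\subset H_{\mathbb R}\times\mathbb R$, and put $S_2=\{a,b,t\}^{\pm1}$ and $S_1=S_2\cup\{(tz)^{\pm1}\}$. Each letter of $S_1$ changes the exponent of $t$ by at most $1$, so $d_1((tz)^n)=n$. Since $S_2$ is a union of generating sets of the two factors, $d_2((tz)^n)=d_2(t^nz^n)=n+d_H(z^n)\ge n+\sqrt n$. The two metrics are asymptotic by Theorem~\ref{thm:B}(1) below. This is the kind of example found by Breuillard and Le Donne \cite{BLD}.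
\end{example}

In Example~\ref{ex:heis} the $S_1$-word carries $n$ units of area for free, while an $S_2$-word has to pay for them, and the cheapest way is one large loop of length about $\sqrt n$. In any stratified group the $n$-th power of an element of $\Gamma\cap[G,G]$ has length $O(\sqrt n)$ (see \eqref{eq:power}), so one may guess that $\sqrt n$ is always the price. This is the following conjecture, stated in \cite{NG}.

\medskip
\noindent\textbf{Modified Burago--Margulis conjecture.} \emph{Let $G$ be a stratified Lie group, $\Gamma$ a lattice in $G$, and $d_1,d_2$ asymptotic word metrics on $\Gamma$. Then there is a constant $C$ such that $|d_1(\gamma)-d_2(\gamma)|\le C\,d_1(\gamma)^{1/2}$ for all $\gamma\in\Gamma\setminus\{\mathrm{id}\}$.}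
\medskip

The conjecture is false. The counterexample is Example~\ref{ex:heis} with the central generator $t$ replaced by a free generator $x$.

\begin{theorem}\label{thm:A}
Let $r\ge5$. Let $G$ be the free nilpotent Lie group of step $r$ on three generators, let $\Gamma=\langle x,a,b\rangle$ be the lattice generated by the exponentials of the Lie generators, and let $z=aba^{-1}b^{-1}$. Put
\[
S_2=\{x,a,b\}^{\pm1},\qquad S_1=S_2\cup\{(xz)^{\pm1}\}.
\]
Then $d_1/d_2\to1$ at infinity, but $\gamma_n=(xz)^n$ satisfies, for all $n\ge1$,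
\[
d_1(\gamma_n)=n,\qquad d_2(\gamma_n)\ge n+\tfrac1{21}\,n^{5/9}.
\]
Hence $|d_1-d_2|\ne O(d_1^{1/2})$, and even $|d_1-d_2|\neq O(d_1^{\alpha})$ for every $\alpha<5/9$.
\end{theorem}

For the positive results, let $\pi:G\to G/[G,G]\cong V_1$ be the projection and let $P_i$ be the convex hull of $\pi(S_i)$ in $V_1$.

\begin{theorem}\label{thm:B}
Let $G$ be stratified of step $r$, let $\Gamma$ be a lattice in $G$, and let $S_1,S_2$ be finite symmetric generating sets of $\Gamma$.
\begin{enumerate}
\item[(1)] $d_1/d_2\to1$ at infinity if and only if $P_1=P_2$. In that case $|d_1-d_2|=O(d_1^{1-1/r})$.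
\item[(2)] If $r\le4$ and $d_1/d_2\to1$, then $|d_1-d_2|=O(d_1^{1/2})$.
\item[(3)] For each $r\ge2$ there is an example of step $r$ with $d_1/d_2\to1$ and $|d_1-d_2|\ge c\,d_1^{1/2}$, for some $c>0$, along a sequence tending to infinity.
\end{enumerate}
\end{theorem}

So the conjecture holds for all stratified groups of step at most $4$, and for every $r\ge5$ it fails for some stratified group of step $r$. Let $\alpha(r)$ be the infimum of the exponents $\alpha$ such that $|d_1-d_2|=O(d_1^\alpha)$ holds for all asymptotic word metrics on lattices in stratified groups of step at most $r$.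

\begin{corollary}\label{cor:alpha}
$\alpha(1)=0$, $\alpha(2)=\alpha(3)=\alpha(4)=\frac12$, and $\frac59\le\alpha(r)\le1-\frac1r$ for $r\ge5$.
\end{corollary}

\begin{proof}
The upper bounds are Theorem~\ref{thm:B}(1) and (2). The lower bounds are Example~\ref{ex:Z}, Theorem~\ref{thm:B}(3) and Theorem~\ref{thm:A}.
\end{proof}

Section~\ref{sec:size} collects the tools for measuring length in $\Gamma$. Section~\ref{sec:reduction} shows that, when $P_1=P_2$, an $S_1$-word of length $n$ becomes an $S_2$-word of length $n$ with $n$ bounded elements of $[G,G]$ inserted along the way, and proves Theorem~\ref{thm:B}(1). In step at most $4$ these insertions can be gathered at boundedly many places (Section~\ref{sec:four}). In step $5$ they cannot: Section~\ref{sec:invariants} introduces an invariant of the group element that detects how unevenly area is spread along a word, and Section~\ref{sec:lower} turns it into the lower bound of Theorem~\ref{thm:A}.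

\section{Length in a stratified group}\label{sec:size}

Throughout, $C$ and the constants implied by $O(\cdot)$ depend only on $G,\Gamma,S_1,S_2$ and on the finite sets and constants named in the statements; $C$ may change from line to line.

\subsection{Grading, dilations and word length}

Put $V_k=0$ for $k>r$. Induction on $i$ with the identity $[[u,v],w]=[u,[v,w]]-[v,[u,w]]$ for $u\in V_1$, $v\in V_{i-1}$, $w\in V_j$ gives $[V_i,V_j]\subset V_{i+j}$. The exponential map $\exp:\mathfrak g\to G$ is a diffeomorphism, and the Baker--Campbell--Hausdorff formula expresses $\log(e^\xi e^\eta)$ as $\xi+\eta+\frac12[\xi,\eta]$ plus finitely many brackets of length at least $3$. The subgroup $[G,G]$ is $\exp W$ with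
\[
W=V_2\oplus\dots\oplus V_r ,
\]
and the projection $\pi$ is the homomorphism $\exp(v_1+\dots+v_r)\mapsto v_1$, where $v_i\in V_i$. We use two facts from \cite[Ch.~II]{Rag}: the image $\pi(\Gamma)$ of a lattice $\Gamma$ is a lattice in the vector space $V_1$, and a discrete subgroup of $G$ contained in no proper closed connected subgroup is a lattice \cite[Ch.~II, Thm.~2.1 and its corollaries]{Rag}.

For $t>0$ the dilation $\delta_t$, equal to $t^i$ on $V_i$, is an automorphism of $\mathfrak g$ and hence of $G$. Fix a Euclidean norm $\|\cdot\|$ on $\mathfrak g$ and set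
\[
|g|=\max_i\|v_i\|^{1/i}\qquad\text{for } g=\exp(v_1+\dots+v_r),
\]
so that $|\delta_tg|=t|g|$. This quantity computes word length up to a factor.

\begin{lemma}\label{lem:ballbox}
For every word metric $d$ on $\Gamma$ there is $C$ with $C^{-1}|\gamma|\le d(\gamma)\le C|\gamma|$ for all $\gamma\in\Gamma$.
\end{lemma}

\begin{proof}
Let $d_{cc}$ be the Carnot--Carath\'eodory metric: the infimum of the lengths of curves tangent to the left-invariant distribution defined by $V_1$, measured with the left-invariant norm. Since $V_1$ generates $\mathfrak g$, it is a left-invariant, proper, geodesic metric that induces the manifold topology, and $\delta_t$ scales it by $t$. The function $d_{cc}(\mathrm{id},\cdot)$ is continuous and positive on the compact set $\{|g|=1\}$, so by homogeneity $C^{-1}|g|\le d_{cc}(\mathrm{id},g)\le C|g|$ on $G$. The group $\Gamma$ acts on $(G,d_{cc})$ by left translations, isometrically, properly and cocompactly, so the \v Svarc--Milnor lemma gives $C^{-1}d(\gamma)-C\le d_{cc}(\mathrm{id},\gamma)\le Cd(\gamma)+C$. For $\gamma\ne\mathrm{id}$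 we have $d(\gamma)\ge1$, and $|\gamma|$ is bounded below because $\Gamma$ is discrete; so the additive constants can be absorbed into the multiplicative ones.
\end{proof}

Thus a $V_k$-component of size $L$ in $\log\gamma$ costs about $L^{1/k}$ letters. For example, if $z\in\Gamma\cap[G,G]$, then $\log z^k=k\log z$ lies in $W$ and has norm $O(k)$, so
\begin{equation}\label{eq:power}
d(z^k)\le C\sqrt k\qquad(k\ge0),
\end{equation}
with $C$ uniform over $z$ in a finite set. Conjugation by a long element inflates the higher components.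

\begin{lemma}\label{lem:conj}
Let $F\subset[G,G]$ be finite and $K>0$. If $z\in F$, $n\ge1$ and $|g|\le Kn$, then $\log(gzg^{-1})$ lies in $W$ and its $V_k$-component is $O(n^{k-2})$.
\end{lemma}

\begin{proof}
Write $\log g=\sum v_i$ and $\log z=\sum_{j\ge2}\zeta_j$, so that $\|v_i\|\le(Kn)^i$. We have $\log(gzg^{-1})=\operatorname{Ad}(g)\log z=e^{\operatorname{ad}\log g}\log z$. Its $V_k$-component is a sum of boundedly many terms $\frac1{l!}[v_{i_1},[\dots,[v_{i_l},\zeta_j]]]$ with $i_1+\dots+i_l+j=k$ and $j\geq 2$. Each of them is $O(n^{k-j})$, hence $O(n^{k-2})$, and there is none for $k=1$.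
\end{proof}

\subsection{The free nilpotent groups $\Gamma_r$}\label{sec:free}

We realize the group of Theorem~\ref{thm:A}, for any $r\ge1$, inside the truncated tensor algebra $T=\bigoplus_{k=0}^r(\mathbb R^3)^{\otimes k}$: the algebra of noncommutative polynomials in $e_x,e_a,e_b$ in which monomials of degree greater than $r$ are set to zero. On the ideal $T_+$ of elements without constant term, the series $\exp$ and $\log$ are finite and define mutually inverse polynomial maps between $T_+$ and the group $1+T_+$. Let $\mathfrak g_r\subset T_+$ be the Lie algebra generated by $e_x,e_a,e_b$ under the commutator; this is the free nilpotent Lie algebra of step $r$ on three generators. It is spanned by the nested brackets $[e_{i_1},[e_{i_2},\dots,e_{i_k}]]$, so with $V_k$ its part of degree $k$ we have $[V_1,V_k]=V_{k+1}$. Also $V_r\ne0$, since $e_x^{r-1}e_a$ has coefficient $1$ in $(\operatorname{ad}e_x)^{r-1}e_a$. Then $G_r=\exp\mathfrak g_r$ is a subgroup of $1+T_+$ by the Baker--Campbell--Hausdorff formula, and it is a stratified group of step $r$. Put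
\[
x=e^{e_x},\qquad a=e^{e_a},\qquad b=e^{e_b},\qquad \Gamma_r=\langle x,a,b\rangle,\qquad z=aba^{-1}b^{-1}.
\]

\begin{lemma}\label{lem:lattice}
$\Gamma_r$ is a lattice in $G_r$.
\end{lemma}

\begin{proof}
Expand a product of factors $e^{\pm e_i}$. The coefficient of a monomial of degree $k$ is a sum of terms $\pm\frac1{k_1!\cdots k_m!}$ with $k_1+\dots+k_m=k$, and each term is a multinomial coefficient divided by $k!$. So all coefficients of degree $k$ lie in $\frac1{k!}\mathbb Z$, and $\Gamma_r$ is discrete. A closed connected subgroup of $G_r$ is the exponential of its Lie algebra; if it contains $\Gamma_r$, its Lie algebra contains $e_x,e_a,e_b$, so the subgroup is $G_r$. The criterion of \cite{Rag} recalled above applies.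
\end{proof}

\section{Following one word by another}\label{sec:reduction}

The set $\pi(S_i)$ is symmetric and generates the lattice $\pi(\Gamma)$, so $P_i$ is a symmetric polytope with $0$ in its interior. Let $\|\cdot\|_i$ be the norm on $V_1$ with unit ball $P_i$.

Suppose $P_1\subset P_2$, and take an $S_1$-word $s_1\cdots s_n$. We want an $S_2$-word of the same length whose projection to $V_1$ stays within bounded distance of the projection of the given word. The difficulty is that $\pi(s_i)$ need not be the image of a letter of $S_2$; it is only a convex combination of such images. A greedy rounding removes this difficulty.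

\begin{lemma}\label{lem:reduction}
Assume $P_1\subset P_2$. There are finite sets $F\subset\Gamma\cap[G,G]$ and $U\subset\Gamma$ such that every $\gamma$ with $d_1(\gamma)=n\ge1$ can be written as
\[
\gamma=Zg_nu,\qquad Z=\prod_{m=1}^ng_mz_mg_m^{-1},\qquad g_m=\sigma_1\cdots\sigma_m,
\]
with $\sigma_m\in S_2$, $z_m\in F$ and $u\in U$. Moreover $|g_m|\le Cn$ for all $m\le n$.
\end{lemma}

\begin{proof}
For $s\in S_1$ write $\pi(s)=\sum_{\sigma\in S_2}c_{s,\sigma}\pi(\sigma)$ with $c_{s,\sigma}\ge0$ and $\sum_\sigma c_{s,\sigma}=1$; this is where $P_1\subset P_2$ is used. Let $\gamma=s_1\cdots s_n$ with $s_i\in S_1$. Having chosen $\sigma_1,\dots,\sigma_m$, let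
\[
\Delta_m(\sigma)=\sum_{i\le m}c_{s_i,\sigma}-\#\{i\le m:\sigma_i=\sigma\}
\]
be the amount by which the letter $\sigma$ has been underused, so that $\Delta_0=0$ and $\sum_\sigma\Delta_m(\sigma)=0$. Let $\sigma_{m+1}$ maximize $\Delta_m(\sigma)+c_{s_{m+1},\sigma}$. These numbers sum to $1$, so their maximum is positive and $\Delta_{m+1}(\sigma_{m+1})>-1$, while $\Delta_{m+1}(\sigma)\ge\Delta_m(\sigma)$ for the other letters. By induction $\Delta_m(\sigma)>-1$ for all $m$ and $\sigma$, and since the sum over $\sigma$ vanishes, $|\Delta_m(\sigma)|\le|S_2|$. Therefore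
\[
\varepsilon_m=\pi(s_1\cdots s_m)-\pi(\sigma_1\cdots\sigma_m)=\sum_\sigma\Delta_m(\sigma)\pi(\sigma)
\]
is a bounded element of the discrete group $\pi(\Gamma)$, so it lies in a finite set $E$ independent of $\gamma$. Fix lifts $u_\varepsilon\in\Gamma$ of the elements $\varepsilon\in E$, with $u_0=\mathrm{id}$, and let $U$ be the set of lifts. Since $\varepsilon_{m-1}+\pi(s_m)-\varepsilon_m=\pi(\sigma_m)$, the element $z_m=\sigma_m^{-1}u_{\varepsilon_{m-1}}s_mu_{\varepsilon_m}^{-1}$ lies in $\Gamma\cap\ker\pi=\Gamma\cap[G,G]$, and it ranges over a finite set $F$. The product of the identities $u_{\varepsilon_{m-1}}s_mu_{\varepsilon_m}^{-1}=\sigma_mz_m$ telescopes to $\gamma u_{\varepsilon_n}^{-1}=\sigma_1z_1\cdots\sigma_nz_n$, and the right side equals $Zg_n$ because $g_m^{-1}g_{m+1}=\sigma_{m+1}$. Finally $|g_m|\le Cd_2(g_m)\le Cn$ by Lemma~\ref{lem:ballbox}.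
\end{proof}

The crudest use of Lemma~\ref{lem:reduction} is to spell $Z$ first and $g_n$ afterwards. For this we need the length of $Z$. Rescaling by $\delta_{1/n}$ turns $Z$ into a product of $n$ elements of size $n^{-2}$.

\begin{lemma}\label{lem:crude}
Let $F\subset\Gamma\cap[G,G]$ be finite, $K>0$, and let $d$ be a word metric on $\Gamma$. If $z_1,\dots,z_n\in F$ and $g_1,\dots,g_n\in\Gamma$ satisfy $|g_m|\le Kn$, then $Z=\prod_{m=1}^ng_mz_mg_m^{-1}$ satisfies $d(Z)\le Cn^{1-1/r}$.
\end{lemma}

\begin{proof}
If $r=1$, then $Z=\mathrm{id}$. Let $r\ge2$ and $\eta_m=\delta_{1/n}\log(g_mz_mg_m^{-1})$. By Lemma~\ref{lem:conj} the $V_k$-component of $\eta_m$ is $O(n^{-k}n^{k-2})$, so $\|\eta_m\|=O(n^{-2})$. Let $\rho$ be the left-invariant Riemannian distance defined by $\|\cdot\|$. The curve $t\mapsto e^{t\eta}$ has speed $\|\eta\|$, so $\rho(\mathrm{id},e^\eta)\le\|\eta\|$, and left invariance gives $\rho(\mathrm{id},\delta_{1/n}Z)\le\sum_m\|\eta_m\|=O(1/n)$. The differential of $\log$ is bounded on bounded $\rho$-balls, so $\|\log\delta_{1/n}Z\|=O(1/n)$. Undoing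 the dilation, the $V_k$-component of $\log Z$ is $O(n^{k-1})$, and the $V_1$-component is $0$. Hence $|Z|\le C\max_{2\le k\le r}n^{(k-1)/k}=Cn^{1-1/r}$, and Lemma~\ref{lem:ballbox} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Suppose $P_1=P_2$ and $d_1(\gamma)=n\ge1$. Lemmas~\ref{lem:reduction} and~\ref{lem:crude} give $d_2(\gamma)\le d_2(Z)+n+C\le n+Cn^{1-1/r}$. Exchanging the roles of $S_1$ and $S_2$ and using $d_2\le Cd_1$, we get $d_1\le d_2+Cd_2^{1-1/r}\le d_2+Cd_1^{1-1/r}$. So $|d_1-d_2|=O(d_1^{1-1/r})$, and in particular $d_1/d_2\to1$.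

For the converse we recover the norm $\|\cdot\|_i$ from the growth of $d_i$ along powers. Fix $\gamma\in\Gamma$ with $v=\pi(\gamma)\ne0$; constants may now depend on $\gamma$. The projection of an $S_i$-word of length $m$ lies in $mP_i$, so $d_i(\gamma^k)\ge k\|v\|_i$. By definition of $P_i$, the norm $\|v\|_i$ is the minimum of $\sum_\sigma c_\sigma$ over all representations $v=\sum_{\sigma\in S_i}c_\sigma\pi(\sigma)$ with $c_\sigma\ge0$. Take a minimizer whose support is as small as possible. The vectors $\pi(\sigma)$ in the support are linearly independent: a relation $\sum\mu_\sigma\pi(\sigma)=0$ must have $\sum\mu_\sigma=0$, since otherwise one of $c\pm\epsilon\mu$ would do better, and then moving along $\mu$ until a coefficient vanishes would shrink the support. In a basis of the lattice $\pi(\Gamma)$ the vectors $v$ and $\pi(\sigma)$ have integer coordinates, so the $c_\sigma$ are rational. Choose one integer $N\ge1$ that clears the denominators for both $i=1$ and $i=2$. Then $y=\prod_\sigma\sigma^{Nc_\sigma}$ is an $S_i$-word of length $N\|v\|_i$ with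 $\pi(y)=\pi(\gamma^N)$, so $\gamma^N=yz$ with $z\in\Gamma\cap[G,G]$, and
\[
\gamma^{Nk}=(yz)^k=\Big(\prod_{j=1}^ky^jzy^{-j}\Big)y^k .
\]
Since $|y^j|\le Ck$ for $j\le k$, Lemma~\ref{lem:crude} gives $d_i(\gamma^{Nk})\le kN\|v\|_i+Ck^{1-1/r}$. Hence $d_i(\gamma^{Nk})/(Nk)\to\|v\|_i$ for $i=1,2$, and $\gamma^{Nk}\to\infty$. If $d_1/d_2\to1$, then $\|v\|_1=\|v\|_2$ for all $v\in\pi(\Gamma)$. By homogeneity the norms agree on the rational multiples of $\pi(\Gamma)$, which are dense in $V_1$; so the norms are equal and $P_1=P_2$.
\end{proof}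

\section{Gathering commutators in step at most four}\label{sec:four}

For $r\le2$ the bound $O(d_1^{1-1/r})$ already gives Theorem~\ref{thm:B}(2). For $r=3,4$ it is wasteful to move all the $z_m$ to the beginning of the word; one should gather them at well-chosen places along it.

\begin{example}\label{ex:lump}
Consider $(xz)^n$ in $\Gamma_r$. Here Lemma~\ref{lem:reduction} holds with $g_m=x^m$, $z_m=z$, $u=\mathrm{id}$. Let $\zeta=\log z\in W$; its $V_2$-component is $[e_a,e_b]$. Put $\xi_m=\log(x^mzx^{-m})=e^{m\operatorname{ad}e_x}\zeta$.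

For $r=3$ we have $\xi_m=\zeta+m[e_x,\zeta]$, and $W$ is abelian because $[W,W]\subset V_4=0$. So $\log Z=n\zeta+\frac{n(n+1)}2[e_x,\zeta]$, which for odd $n$ equals $n\,\xi_{(n+1)/2}$. This is the identity
\[
(xz)^n=x^{(n+1)/2}\,z^n\,x^{(n-1)/2}\qquad\text{in }\Gamma_3 :
\]
one lump placed at the mean position represents the same element, and by \eqref{eq:power} it costs $O(\sqrt n)$.

For $r=4$ we have $\xi_m=\zeta+m[e_x,\zeta]+\frac{m^2}2[e_x,[e_x,\zeta]]$. The $\xi_m$ still commute, because a bracket in $W$ now depends only on the $V_2$-components, which are all equal. So $Z$ records the moments $\sum1$, $\sum m$, $\sum m^2$ of the positions. One lump at the mean misses the second moment by $n(n^2-1)/12$, and by Lemma~\ref{lem:ballbox} an element of $\exp V_4$ of that size costs about $n^{3/4}$. Two lumps of weight $\frac n2+O(1)$ and total weight $n$, at positions $\frac n2\pm\frac n{2\sqrt3}+O(1)$, have first moment $\frac{n^2}2+O(n)$ and second moment $n\big(\frac{n^2}4+\frac{n^2}{12}\big)+O(n^2)=\frac{n^3}3+O(n^2)$. The remaining errors, $O(n)$ in $V_3$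 and $O(n^2)$ in $V_4$, cost $O(\sqrt n)$ to correct.
\end{example}

In general no formula gives the positions, but Carath\'eodory's theorem provides them: a point in the convex hull of a subset of $\mathbb R^\nu$ is a convex combination of $\nu+1$ points of that subset.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $r\le4$ and $d_1/d_2\to1$, so that $P_1=P_2$ by part (1). We show that $d_2(\gamma)\le n+C\sqrt n$ whenever $d_1(\gamma)=n\ge1$; the opposite inequality follows by exchanging $S_1$ and $S_2$, as in part (1).

Write $\gamma=Zg_nu$ as in Lemma~\ref{lem:reduction}, and let $\xi_m=\log(g_mz_mg_m^{-1})\in W=V_2\oplus V_3\oplus V_4$. By Lemma~\ref{lem:conj} the components of $\xi_m$ in $V_2,V_3,V_4$ are $O(1),O(n),O(n^2)$. Since $r\le4$, the bracket of two elements of $W$ depends only on their $V_2$-components and lies in $V_4$, which is central. So for $\eta_1,\dots,\eta_l\in W$ the Baker--Campbell--Hausdorff formula reads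
\begin{equation}\label{eq:bch}
\log(e^{\eta_1}\cdots e^{\eta_l})=\sum_i\eta_i+\tfrac12\sum_{i<j}[\eta_i,\eta_j].
\end{equation}
Write $O_4(L)$ for an element of $V_4$ of norm $O(L)$. By \eqref{eq:bch}, $\log Z=\sum_m\xi_m+O_4(n^2)$, as there are fewer than $n^2$ brackets, each $O_4(1)$.

Let $\nu=\dim W$. By Carath\'eodory's theorem, $\frac1n\sum_m\xi_m=\sum_{j=0}^\nu\lambda_j\xi_{m_j}$ with $\lambda_j\ge0$, $\sum_j\lambda_j=1$ and $1\le m_0\le\dots\le m_\nu\le n$. Put $k_j=\lfloor n\lambda_j\rfloor\le n$ and
\[
Z'=\prod_{j=0}^\nu g_{m_j}z_{m_j}^{k_j}g_{m_j}^{-1}.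
\]
Because the $m_j$ are in increasing order, $g_{m_j}^{-1}g_{m_{j+1}}=\sigma_{m_j+1}\cdots\sigma_{m_{j+1}}$, so $Z'g_n$ is obtained from the word $\sigma_1\cdots\sigma_n$ by inserting $z_{m_j}^{k_j}$ right after $\sigma_{m_j}$ for each $j$. By \eqref{eq:power},
\[
d_2(Z'g_n)\le n+\sum_{j=0}^\nu d_2(z_{m_j}^{k_j})\le n+C\sqrt n .
\]

It remains to bound the correction $h=ZZ'^{-1}\in\Gamma$. The $j$-th factor of $Z'$ has logarithm $k_j\xi_{m_j}$, with $V_2$-component $O(n)$, so \eqref{eq:bch} gives $\log Z'=\sum_jk_j\xi_{m_j}+O_4(n^2)$. The $V_2$-components of $\log Z$ and $\log Z'$ are $O(n)$, so their bracket is $O_4(n^2)$, and \eqref{eq:bch} gives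
\[
\log h=\log Z-\log Z'-\tfrac12[\log Z,\log Z']=\sum_{j=0}^\nu(n\lambda_j-k_j)\,\xi_{m_j}+O_4(n^2).
\]
As $0\le n\lambda_j-k_j<1$, the components of $\log h$ in $V_2,V_3,V_4$ are $O(1),O(n),O(n^2)$. Thus $|h|\le C\max(1,n^{1/3},n^{2/4})=C\sqrt n$, and $d_2(h)\le C\sqrt n$ by Lemma~\ref{lem:ballbox}. Since $\gamma=h\,(Z'g_n)\,u$, we conclude that $d_2(\gamma)\le d_2(h)+d_2(Z'g_n)+d_2(u)\le n+C\sqrt n$.
\end{proof}

\begin{remark}\label{rem:whyfour}
A budget of $\sqrt n$ letters corrects an error of size $n^{k/2}$ in $V_k$. In step $r$, Lemma~\ref{lem:conj} bounds the $V_k$-component of the rounding term $(n\lambda_j-k_j)\xi_{m_j}$ by $O(n^{k-2})$, and that of $\sum_{m<m'}[\xi_m,\xi_{m'}]$ by $O(n^2\cdot n^{k-4})=O(n^{k-2})$. The inequality $k-2\le k/2$ holds exactly for $k\le4$. Carath\'eodory's theorem matches only the linear term $\sum\xi_m$, and the invariant behind Theorem~\ref{thm:A} is quadratic in the inserted area.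
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $r\ge2$, let $\Gamma'$ be a lattice in a stratified group $G'$ of step $r$, which exists by Lemma~\ref{lem:lattice}, and let $S'$ be a finite symmetric generating set of $\Gamma'$. With $H,a,b,z,t$ as in Example~\ref{ex:heis}, the group $\Gamma=H\times\langle t\rangle\times\Gamma'$ is a lattice in $H_{\mathbb R}\times\mathbb R\times G'$, which is stratified of step $r$ by the direct sums of the layers of the factors. Put $S_2=\{a,b,t\}^{\pm1}\cup S'$ and $S_1=S_2\cup\{(tz)^{\pm1}\}$. Then $\pi(tz)=\pi(t)$, so $P_1=P_2$ and $d_1/d_2\to1$ by part (1). The two arguments of Example~\ref{ex:heis}, the $t$-exponent and the additivity of $d_2$ over the factors, apply unchanged and give $d_1((tz)^n)=n$ and $d_2((tz)^n)\ge n+\sqrt n$.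
\end{proof}

\section{Three invariants of an element of $\Gamma_r$}\label{sec:invariants}

From now on $r\ge5$ and $\Gamma=\Gamma_r$. To bound $d_2(\gamma_n)$ from below we need quantities that can be read off a word but depend only on the element that it represents. The coefficients in $T$ are such quantities, and they have a geometric meaning.

A word of length $L$ in $x^{\pm1},a^{\pm1},b^{\pm1}$ defines a path $(X,A,B):[0,L]\to\mathbb R^3$ from the origin, which during the $i$-th unit of time moves with velocity $\pm e_x,\pm e_a,\pm e_b$ according to the $i$-th letter. Its iterated integrals are defined by $\Phi^\emptyset=1$ and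
\[
\Phi^{i_1\dots i_k}(t)=\int_0^t\Phi^{i_1\dots i_{k-1}}\,dY^{i_k},\qquad Y^x=X,\quad Y^a=A,\quad Y^b=B ;
\]
the integer $k$ is the \emph{order}. Chen's theorem states that the element represented by the word is $\Phi(L)$, where $\Phi(t)=\sum_{k\le r}\sum_{i_1,\dots,i_k}\Phi^{i_1\dots i_k}(t)\,e_{i_1}\cdots e_{i_k}\in T$. Indeed, the definition says that $\Phi(0)=1$ and $\Phi'=\Phi\cdot v$, where $v$ is the velocity; on a unit interval of constant velocity $v=\pm e_i$ this equation multiplies $\Phi$ on the right by $e^{\pm e_i}$, which is the corresponding letter. So the final values of the iterated integrals of order at most $r$ depend only on the group element.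

As in Example~\ref{ex:heis}, let $\Lambda(t)=\Phi^{ab}(t)=\int_0^tA\,dB$ be the area in the $(a,b)$-plane; it changes only at letters $b^{\pm1}$, by $\pm A$. Along the word $(x\,aba^{-1}b^{-1})^n$ one unit of area is created after each $x$, so $\Lambda$ keeps pace with $X$. The integrals $\int\Lambda\,dX$ and $\int\Lambda X\,dX$, of orders $3$ and $4$, are after integration by parts the first and second moments of the positions $X$ at which area is created, and Example~\ref{ex:lump} matches those with two lumps. To forbid lumps we measure the distance between $\Lambda$ and $X$ in mean square. We also need to control $A$, which is the rate at which $b$-letters produce area. Define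
\[
\Lambda_{\mathrm{end}}=\Lambda(L),\qquad I=\int_0^LA^2\,dX,\qquad J=\int_0^L(\Lambda-X)^2\,dX .
\]

\begin{lemma}\label{lem:inv}
For $r\ge5$ the numbers $\Lambda_{\mathrm{end}},I,J$ depend only on the element of $\Gamma_r$ represented by the word.
\end{lemma}

\begin{proof}
Products of iterated integrals are sums of iterated integrals (the shuffle relations); the cases needed follow from the product rule, all functions vanishing at time $0$. First $A^2=2\Phi^{aa}$, $X^2=2\Phi^{xx}$ and $AX=\Phi^{ax}+\Phi^{xa}$. Next, $d(\Lambda X)=\Lambda\,dX+AX\,dB$ gives $\Lambda X=\Phi^{abx}+\Phi^{axb}+\Phi^{xab}$, and $d(\Lambda A)=\Lambda\,dA+A^2dB$ gives $\Lambda A=\Phi^{aba}+2\Phi^{aab}$. Finally $d(\Lambda^2)=2\Lambda A\,dB$ gives $\Lambda^2=2\Phi^{abab}+4\Phi^{aabb}$. Integrating against $dX$, we find at time $L$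
\begin{gather*}
\Lambda_{\mathrm{end}}=\Phi^{ab},\qquad I=2\Phi^{aax},\\
J=2\Phi^{ababx}+4\Phi^{aabbx}-2\big(\Phi^{abxx}+\Phi^{axbx}+\Phi^{xabx}\big)+2\Phi^{xxx}.
\end{gather*}
All orders are at most $5$.
\end{proof}

This lemma, through the terms of order $5$ in $J$, is the only place where the proof of Theorem~\ref{thm:A} uses $r\ge5$.

Only letters $x^{\pm1}$ contribute to $I$ and $J$. During such a step $e$ the functions $A$ and $\Lambda$ have constant integer values $A_e,\Lambda_e$, and $X$ crosses an interval $[X_e,X_e+1]$ with $X_e\in\mathbb Z$, upward for $x$ and downward for $x^{-1}$. Let $\sum_+$ and $\sum_-$ denote sums over $x$-steps and $x^{-1}$-steps, and let $f(u)=\int_0^1(u-s)^2\,ds=u^2-u+\frac13$. Then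
\begin{equation}\label{eq:sums}
I=\sum\nolimits_+A_e^2-\sum\nolimits_-A_e^2,\qquad J=\sum\nolimits_+f(\Lambda_e-X_e)-\sum\nolimits_-f(\Lambda_e-X_e).
\end{equation}
Since $f(u)-\frac14u^2=\frac34(u-\frac23)^2$, we have
\begin{equation}\label{eq:f}
\tfrac14u^2\le f(u)\le(|u|+1)^2 .
\end{equation}
In the word $(x\,aba^{-1}b^{-1})^n$ each loop $aba^{-1}b^{-1}$ raises $\Lambda$ by $1$ and returns $A$ to $0$, so on the $x$-step from $j$ to $j+1$ we have $A=0$ and $\Lambda=j$. As $f(0)=\frac13$, the invariants of $\gamma_n$ are
\begin{equation}\label{eq:values}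
\Lambda_{\mathrm{end}}=n,\qquad I=0,\qquad J=\frac n3 .
\end{equation}

\section{The lower bound in step five and higher}\label{sec:lower}

\subsection{Words without backtracking, and the exponent $5/9$}

Suppose first that an $S_2$-word representing $\gamma_n$ has no letter $x^{-1}$. It then has exactly $n$ letters $x$, the $j$-th going from $j$ to $j+1$ for $0\le j<n$, with values $A_j,\Lambda_j$. By \eqref{eq:sums} and \eqref{eq:values}, $\sum A_j^2=0$ and $\sum_j\big(f(\Lambda_j-j)-\frac13\big)=0$. For an integer $u$, the number $f(u)-\frac13=u(u-1)$ is nonnegative and vanishes only for $u\in\{0,1\}$. So $A_j=0$ and $\Lambda_j\in\{j,j+1\}$ for all $j$. Then $\Lambda_{j+2}-\Lambda_j\ge1$, and between the $j$-th and the $(j+2)$-th step the word must move $A$ away from $0$, use a letter $b^{\pm1}$, and bring $A$ back. This takes at least three letters, so the word has at least $3\lfloor(n-1)/2\rfloor$ letters besides the $x$'s. Without backtracking, the excess length is linear in $n$.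

Letters $x^{-1}$ enter \eqref{eq:sums} with a minus sign and can cancel positive contributions, but only to a limited extent. If the word has length $n+\ell$, there are at most $\ell/2$ such letters, and on each of them $|A|\le\ell$ and $|\Lambda-X|=O(\ell^2)$. So they cancel at most $O(\ell^3)$ in $I$ and $O(\ell^5)$ in $J$. Compare this with what lumps require. If the area is created in $K$ loops placed along $x^n$, then $\Lambda$ is constant while $X$ runs through each of $K+1$ intervals, of lengths $t_i$ with $\sum t_i=n$. Since $\int(c-X)^2dX\ge t^3/12$ over an interval of length $t$, the contribution to $J$ is at least $\sum t_i^3/12\ge n^3/(12(K+1)^2)$. Cancellation needs $\ell^5\gtrsim n^3/K^2$, while $K$ loops of area $n/K$ need $\ell\gtrsim K\sqrt{n/K}$, that is, $K\lesssim\ell^2/n$. Together these give $\ell^9\gtrsim n^5$. The proof below runs this count for an arbitrary word.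

\subsection{Proof of Theorem~\ref{thm:A}}

The group $\Gamma=\Gamma_r$ is a lattice in $G=G_r$ by Lemma~\ref{lem:lattice}. Since $\pi(xz)=\pi(x)$, we have $P_1=P_2$, and $d_1/d_2\to1$ by Theorem~\ref{thm:B}(1). The $e_x$-coordinate of $\pi$ is a homomorphism $\Gamma\to\mathbb Z$ that takes values in $\{0,\pm1\}$ on $S_1$ and equals $n$ on $\gamma_n$, so $d_1(\gamma_n)=n$.

Take any $S_2$-word representing $\gamma_n$. It has $n+p$ letters $x$, $p$ letters $x^{-1}$, and $q$ letters $a^{\pm1},b^{\pm1}$, so its length is $n+\ell$ with $\ell=2p+q$. We show that $\ell\ge\frac1{21}n^{5/9}$; the last sentence of the theorem follows because $d_1(\gamma_n)=n\to\infty$. By Lemma~\ref{lem:inv} the word satisfies \eqref{eq:values}.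

\medskip
\noindent\emph{Step 1: what backtracking can cancel.} At all times $|A|\le q$, $|\Lambda|\le q^2$ and $-p\le X\le n+p$. From $\Lambda_{\mathrm{end}}=n$ we get
\begin{equation}\label{eq:area}
1\le n\le q^2\le\ell^2 .
\end{equation}
From $I=0$ and $p\le\ell/2$,
\begin{equation}\label{eq:Ibound}
\sum\nolimits_+A_e^2=\sum\nolimits_-A_e^2\le pq^2\le\tfrac12\ell^3 .
\end{equation}
On every step, $|\Lambda_e-X_e|+1\le q^2+n+p+1\le4\ell^2$, each of the four terms being at most $\ell^2$ by \eqref{eq:area}. From $J=n/3$ and \eqref{eq:f},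
\begin{equation}\label{eq:Jbound}
\sum\nolimits_+(\Lambda_e-X_e)^2\le4\sum\nolimits_+f(\Lambda_e-X_e)\le4\Big(\frac n3+16p\,\ell^4\Big)\le\tfrac43\ell^2+32\ell^5\le34\,\ell^5 .
\end{equation}

\medskip
\noindent\emph{Step 2: typical levels.} The word may cross a level of $X$ several times, so we select one crossing per level. For $0\le j\le n-1$ let $e_j$ be the step by which $X$ first reaches $j+1$. It is an $x$-step from $j$ to $j+1$, and $e_0,e_1,\dots,e_{n-1}$ occur in this order. Let $A_j,\Lambda_j$ be the values on $e_j$. By \eqref{eq:Ibound} and \eqref{eq:Jbound}, $\sum_jA_j^2\le\frac12\ell^3$ and $\sum_j(\Lambda_j-j)^2\le34\ell^5$. Choose thresholds that each exclude at most an eighth of the levels: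
\[
D=\Big\lceil\sqrt{272\,\ell^5/n}\,\Big\rceil,\qquad R=2\sqrt{\ell^3/n}.
\]
Since $\sqrt{272}<17$ and $\ell^5/n\ge1$ by \eqref{eq:area}, we have
\begin{equation}\label{eq:D}
D\le18\,\ell^{5/2}n^{-1/2}.
\end{equation}
Call $j$ \emph{good} if $|\Lambda_j-j|\le D$ and $|A_j|\le R$. By Chebyshev's inequality the number of indices that are not good is at most $34\ell^5/D^2+\ell^3/(2R^2)\le\frac n8+\frac n8$. So the number $M$ of good indices is at least $\frac{3n}4$.

If $D>n/100$, the information on $\Lambda$ is empty, but then $\ell$ is already large: \eqref{eq:D} gives $\ell^{5/2}>n^{3/2}/1800$, and $1800^2<21^5$, so $\ell>\frac1{21}n^{3/5}\ge\frac1{21}n^{5/9}$. From now on $D\le n/100$.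

\medskip
\noindent\emph{Step 3: many disjoint stretches, each creating area $D$.} List the good indices as $i_0<i_1<\dots<i_{M-1}$, and put $j_k=i_{3Dk}$ for $0\le k\le m$, where
\[
m=\Big\lfloor\frac{M-1}{3D}\Big\rfloor\ge\frac{n}{4D}-\frac1{3D}-1\ge\frac n{4D}-\frac43\ge\frac n{8D},
\]
using $n/D\ge100$. Then $j_{k+1}-j_k\ge3D$, and both indices are good, so
\[
\Lambda_{j_{k+1}}-\Lambda_{j_k}\ge j_{k+1}-j_k-2D\ge D\qquad(0\le k<m).
\]
Let $q_k$ be the number of letters $a^{\pm1},b^{\pm1}$ between the steps $e_{j_k}$ and $e_{j_{k+1}}$. On this stretch $|A|\le|A_{j_k}|+q_k\le R+q_k$, and $\Lambda$ changes at most $q_k$ times, by at most $|A|$ each time. Hence $D\le(R+q_k)q_k$. If $q_k\ge R$ this gives $D\le2q_k^2$, and otherwise $D\le2Rq_k$. The stretches are disjoint, so $\sum_kq_k\le q\le\ell$, and therefore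
\[
\ell\ge\frac n{8D}\min\Big(\sqrt{\frac D2},\ \frac D{2R}\Big).
\]

\medskip
\noindent\emph{Step 4: solving for $\ell$.} If the minimum is $\sqrt{D/2}$, then by \eqref{eq:D}
\[
\ell^2\ge\frac{n^2}{128D}\ge\frac{n^{5/2}}{2304\,\ell^{5/2}},
\]
so $\ell^9\ge n^5/2304^2$, and $2304^2<6^9$ gives $\ell\ge\frac16n^{5/9}$. If the minimum is $D/(2R)$, then
\[
\ell\ge\frac n{16R}=\frac{n^{3/2}}{32\,\ell^{3/2}},
\]
so $\ell^5\ge n^3/32^2=n^3/4^5$ and $\ell\ge\frac14n^{3/5}$. In all cases $\ell\ge\frac1{21}n^{5/9}$. The word was arbitrary, so $d_2(\gamma_n)\ge n+\frac1{21}n^{5/9}$. \qed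

\begin{remark}\label{rem:I}
The bound on $A$ coming from $I$ cannot be dropped from this argument, because area is cheap while $A$ is large. Let $n=h^2$ and consider the word $a^h(x^hb)^ha^{-h}b^{-h}$, whose path ends at $(n,0,0)$ and which has $\ell=4\sqrt n$. Each of the first $h$ letters $b$ adds area $h$, so $\Lambda_{\mathrm{end}}=n$ and $|\Lambda_e-X_e|<h$ on every $x$-step; thus $\sum_+(\Lambda_e-X_e)^2\le n^2\le34\ell^5$. So the conclusions of \eqref{eq:area} and \eqref{eq:Jbound} alone are compatible with $\ell=4\sqrt n$. What fails for this word is \eqref{eq:Ibound}: here $\sum_+A_e^2=n^2$, which exceeds $\frac12\ell^3=32\,n^{3/2}$ as soon as $n>1024$.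
\end{remark}

\begin{thebibliography}{9}

\bibitem{BLD}
Breuillard and Le Donne, PNAS, 2013.

\bibitem{NG}
\emph{Nilpotent Groups, Asymptotic Cones and Subfinsler Geometry},
\texttt{https://www.math.u-psud.fr/\textasciitilde{}breuilla/Balls.pdf}.

\bibitem{Rag}
Raghunathan, \emph{Discrete Subgroups of Lie Groups}.

\end{thebibliography}
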